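# A sofic shift on $\mathbb Z^2$ all of whose SFT covers have larger entropy

**Theorem 1.** There is a sofic subshift $X\subset\mathcal A^{\mathbb Z^2}$ with $h(X)=\log 2$ such that $h(Y)>h(X)$ for every SFT $Y$ and every local function from $Y$ onto $X$.

In words: a sofic shift is what remains of a finite-type system after one forgets part of the information in each symbol, and $X$ is a sofic shift for which the forgotten information always carries entropy, however cleverly the finite-type system is chosen. This disproves a conjecture of B. Weiss, stated in the "Research statement" at https://sfgangloff.github.io/files_pdf/Researchproject.pdf: "Any sofic subshift has a SFT cover that has same entropy."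

After the proof of Theorem 1 we prove three companion results: a quantitative form (Theorem 2), the fact that the excess entropy can always be made arbitrarily small (Theorem 3), and the answer in every dimension (Theorem 4).

## Subshifts, covers and entropy

Let $\mathcal A$ be a finite alphabet, and let $\mathbb Z^2$ act on $\mathcal A^{\mathbb Z^2}$ by shifts. Write $e_1=(1,0)$ and $e_2=(0,1)$. In a site $(a,b)$ the first coordinate $a$ is the column and the second coordinate $b$ is the row, counted upwards.

**Definition (subshift, SFT).** A *subshift* is a closed, shift-invariant subset of $\mathcal A^{\mathbb Z^2}$. A *subshift of finite type* (SFT) is a subshift defined by a finite set of forbidden finite patterns.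

**Definition (local function).** A *local function* from a subshift $Y\subseteq\mathcal B^{\mathbb Z^2}$ to $\mathcal A^{\mathbb Z^2}$ is a map $\pi$ for which there are a finite window $F\subset\mathbb Z^2$ and a rule $\phi:\mathcal B^F\to\mathcal A$ with $\pi(y)_u=\phi((y_{u+v})_{v\in F})$ for all $u\in\mathbb Z^2$ and $y\in Y$. It is a *one-block map* if $F=\{0\}$.

**Definition (sofic, cover).** A subset $X\subseteq\mathcal A^{\mathbb Z^2}$ is a *sofic subshift* if there are an SFT $Y$, over some finite alphabet, and a local function from $Y$ onto $X$. Such a $Y$ is a *cover* of $X$.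

**Definition (entropy).** $h(X)=\lim_{L\to\infty}\frac{\log N_L(X)}{L^2}$, where $N_L(X)$ is the number of distinct $L\times L$ patterns that appear in configurations of $X$.

All of this makes sense over $\mathbb Z^d$, with $L^2$ replaced by $L^d$.

A small example in dimension one: the even shift consists of the $x\in\{0,1\}^{\mathbb Z}$ in which any two consecutive $1$s are separated by an even number of $0$s. Take a graph with vertices $P,Q$ and edges $P\to P$ labelled $1$, $P\to Q$ labelled $0$, $Q\to P$ labelled $0$. The bi-infinite edge paths form an SFT, and reading labels is a one-block map onto the even shift. A path is determined by its first vertex and its labels, so the SFT has at most twice as many words of each length as the even shift. This cover has the same entropy. If we attach to each edge a free bit that the map ignores, we get another cover, whose entropy is larger by $\log 2$. The question is thus about the best cover.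

A cover never has smaller entropy. If $F\subseteq[-R,R]^2$, an $L\times L$ pattern of $X$ is determined by an $(L+2R)\times(L+2R)$ pattern of $Y$, so $N_L(X)\le N_{L+2R}(Y)$, and hence
$$h(Y)\ge h(X).\tag{1}$$
Theorem 1 says that for a suitable $X$ the inequality is strict for every cover.

## Cells that must be non-symmetric

Let $Y_0$ be the SFT whose symbols are tuples $(x,V,H,G,c,r,t)$ with $x,V,H,G,t\in\{0,1\}$ and $c,r\in S=\{0,I,1,J,2\}$, subject to the following rules for all $u\in\mathbb Z^2$.

1. $V(u)=V(u+e_2)$, $H(u)=H(u+e_1)$, $G(u)=G(u+e_1+e_2)$.
2. If $H(u+e_2)=0$, then $c(u)=c(u+e_2)$ and $t(u)=t(u+e_2)$.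
3. If $V(u+e_1)=0$, then $r(u)=r(u+e_1)$, $t(u)=t(u+e_1)$, and
$$(c(u),c(u+e_1))\in\{(0,0),(0,I),(I,1),(I,J),(1,1),(1,J),(J,2),(2,2)\}.$$
4. If $V(u+e_1)=1$, then $c(u)\in\{J,2\}$ and $c(u+e_1)\in\{0,I\}$.
5. If $G(u)=1$, then $c(u)=r(u)$.
6. If $c(u)=I$ and $r(u)=J$, then $x(u)=t(u)$. If $c(u)=J$ and $r(u)=I$, then $x(u)=1-t(u)$.

Let $X$ be the image of $Y_0$ under the projection to $(x,V,H,G)$. It is sofic by definition. We call $x$ the *binary layer* and $(V,H,G)$ the *decoration*.

Here is how to read the rules. By rule 1, $V$ marks whole columns, $H$ whole rows and $G$ whole diagonals. Think of $V=1$ as "a cell begins in this column" and of $H=1$ as "a cell begins in this row". The hidden layer $c$ runs across a cell from left to right, says $I$ in one column $i$ and $J$ in a later column $j$. The diagonal copies this choice to the rows through $r$. Then rule 6 compares $x$ at $(i,j)$ and at $(j,i)$ and forces the two bits to differ. The layers $c,r,t$ are a hidden certificate that the cell is not a symmetric matrix.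

**The entropy of $X$.** On an $L\times L$ square, $V$ is determined by $L$ bits, $H$ by $L$ bits and $G$ by $2L-1$ bits. So $N_L(X)\le 2^{L^2+4L}$ and $h(X)\le\log 2$. Conversely, put $V=H=G=0$, $c=r=0$, $t=0$. Then rules 1 and 2 hold, rule 3 holds because $(0,0)$ is allowed, and rules 4, 5, 6 are vacuous. So every binary layer occurs in $X$ with decoration $0$, and
$$h(X)=\log 2 .$$

**Grids.** For $k\ge2$ let $g_k$ be the decoration with $V(a,b)=1$ iff $a\equiv1$, $H(a,b)=1$ iff $b\equiv1$, and $G(a,b)=1$ iff $a\equiv b$, all modulo $k$. It satisfies rule 1. Its *cells* are the squares $[1,k]^2+kz$, $z\in\mathbb Z^2$. In a cell we use relative coordinates $(a,b)\in[1,k]^2$. A binary pattern $w$ on a cell is *symmetric* if $w(a,b)=w(b,a)$ for all $a,b$.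

**Lemma 1.** For $k\ge2$, $(x,g_k)\in X$ if and only if $x$ is non-symmetric on every cell.

**Proof, "only if".** Take a preimage in $Y_0$ and look at one cell. By rule 2, $c$ depends only on the column inside the cell, since $H=0$ in all rows of the cell but the lowest. By rule 4, $c\in\{0,I\}$ in column $1$ and $c\in\{J,2\}$ in column $k$. Between these columns $c$ moves along the transitions of rule 3, which are $0\to0$, $0\to I$, $I\to 1$, $I\to J$, $1\to1$, $1\to J$, $J\to2$, $2\to2$. Every route from $\{0,I\}$ to $\{J,2\}$ visits $I$ exactly once and $J$ exactly once, with $I$ first. So there are unique columns $i<j$ with $c=I$ in column $i$ and $c=J$ in column $j$. By rule 3, $r$ depends only on the row inside the cell. On the diagonal of the cell $G=1$, so rule 5 gives $r=I$ in row $i$ and $r=J$ in row $j$. By rules 2 and 3, $t$ is constant on the cell. At $(i,j)$ we have $c=I$, $r=J$, so $x(i,j)=t$. At $(j,i)$ we have $c=J$, $r=I$, so $x(j,i)=1-t$. Hence $x$ is non-symmetric on the cell.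

**Proof, "if".** In each cell choose $i<j$ with $x(i,j)\neq x(j,i)$. Let $c$ be $0$ for $a<i$, $I$ at $a=i$, $1$ for $i<a<j$, $J$ at $a=j$ and $2$ for $a>j$. Let $r$ be the same function of the row $b$, and let $t=x(i,j)$ on the cell. In rule 2 the sites $u$ and $u+e_2$ lie in the same cell, where $c$ depends only on the column and $t$ is constant. In rule 3 the sites also lie in one cell, and the transitions of $c$ are allowed ones. Rule 4 holds because $c\in\{0,I\}$ in column $1$ and $c\in\{J,2\}$ in column $k$. Rule 5 holds because inside a cell $G=1$ exactly on the diagonal. For rule 6, $(c,r)=(I,J)$ only at $(i,j)$, where $x=t$, and $(c,r)=(J,I)$ only at $(j,i)$, where $x(j,i)=1-x(i,j)=1-t$. $\square$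

For $k=2$ a cell is non-symmetric iff $x(1,2)\ne x(2,1)$, which holds for $8$ of the $16$ patterns. For $k=3$ consider the cell (top row $b=3$ first)
$$\begin{pmatrix}1&0&0\\1&0&0\\0&1&0\end{pmatrix}.$$
Here $x(1,2)=x(2,1)=1$ and $x(2,3)=x(3,2)=0$, while $x(1,3)=1\ne0=x(3,1)$. The only certificate is $i=1$, $j=3$, with $c=I,1,J$ along the columns, $r=I,1,J$ up the rows, and $t=1$. If $x(2,1)$ is changed to $0$, then $i=1$, $j=2$ becomes a second certificate.

## The Hamming matrix: counting preimages in $Y_0$

We now count certificates. Fix $k$ and put $\nu=k(k-1)/2$ and $n=2^{\nu}$. Cut a cell into the triangle $U=\{a<b\}$, which lies above the diagonal, the triangle $L=\{a>b\}$, and the diagonal. Describe a binary pattern on the cell by a triple $(p,q,\delta)$: here $p\in\{0,1\}^{U}$ is its restriction to $U$, $\delta\in\{0,1\}^k$ is its restriction to the diagonal, and $q\in\{0,1\}^U$ is the transpose of its restriction to $L$. So $p$ and $q$ range over the same set of $n$ elements, and the cell is symmetric iff $p=q$. There are $2^k(n^2-n)$ non-symmetric patterns out of $2^kn^2=2^{k+k(k-1)}=2^{k^2}$.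

Over $g_k$, a certificate in $Y_0$ is a pair $i<j$ with $x(i,j)\ne x(j,i)$, and then $c,r,t$ are determined on the cell. So a cell with data $(p,q,\delta)$ has $D(p,q)$ certificates, where $D(p,q)$ is the number of positions in which $p$ and $q$ differ. The $n\times n$ matrix $D$ has two features.

- Its sum is $\sum_{p,q}D(p,q)=n\cdot\nu\,2^{\nu-1}=n^2\nu/2$.
- Its rank is tiny. With $\chi_e(p)=1-2p_e$ for a position $e\in U$, we have $D(p,q)=\frac12\bigl(\nu-\sum_e\chi_e(p)\chi_e(q)\bigr)$. The vectors $1$ and $\chi_e$ are orthogonal, so the rank is $\nu+1$.

Different cells choose their certificates independently. So $Y_0$ has at least $(2^{k^2}\nu/2)^{M^2}$ patterns on $[1,kM]^2$, and $h(Y_0)\ge\log2+k^{-2}\log(\nu/2)$. For $k=3$ this is $\log2+\frac19\log\frac32>\log 2$. So the cover $Y_0$ has too much entropy. The obvious repair is to order the pairs $(i,j)$ and to insist that the certificate point at the first pair in disagreement. Every non-symmetric cell would then have exactly one certificate. We now see why no SFT can do this.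

## Why uniqueness fails, and why its failure is not enough

Suppose a cover $Y$ is defined by rules on adjacent sites only and maps to $X$ symbol by symbol, and let $\beta$ be its number of symbols (Lemma 3 will show that this is no restriction). The triangle $U$ of a cell touches the rest of the plane in fewer than $3k$ sites. Consider one cell, fix $\delta$, and let $Z_{pq}$ be the number of ways in which $Y$ can fill the cell and its surrounding ring of sites over $g_k$ and the cell pattern $(p,q,\delta)$. Once the $Y$-symbols on those fewer than $3k$ sites are fixed, the filling of $U$ and the filling of the rest are independent. So $Z$ is a sum of at most $\beta^{3k}$ matrices of rank one (Claim A below is the precise form). Also $Z_{pp}=0$, and $Z_{pq}\ge1$ for $p\ne q$.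

If every non-symmetric cell pattern had just one filling, then $Z=E-\mathrm{Id}$, with $E$ the all-ones matrix. Its eigenvalues are $n-1$ and $-1$, so its rank is $n=2^{k(k-1)/2}$. For large $k$ this exceeds $\beta^{3k}$. So uniqueness is impossible.

Now do the accounting. Over $g_k$, the shift $X$ shows only $2^k(n^2-n)=2^{k^2}(1-\frac1n)$ patterns per cell, whereas $h(X)=\log2$ corresponds to $2^{k^2}=2^kn^2$ patterns per cell. To get $h(Y)>\log2$ from the grid $g_k$, the preimages must first make up the deficit and then go beyond it. Write $Z_{pq}=1+a_{pq}$ for $p\neq q$ and $s=\sum_{p\ne q}a_{pq}$, so that $\sum Z_{pq}=n^2-n+s$. We need $s>n$.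

The natural attempt is to count altered entries. Let $\rho$ bound the rank of $Z$. Since $E-\mathrm{Id}$ is $Z$ minus the matrix $(a_{pq})$, and the latter has rank at most its number of nonzero entries, at least $n-\rho$ of the $a_{pq}$ are nonzero. They are integers, so $s\ge n-\rho$ and
$$\sum_{p,q}Z_{pq}\ge n^2-\rho .$$
This argument stops just short of $n^2$. It also depends on integrality. When we later treat many cells one after another, $Z$ is replaced by a matrix with off-diagonal entries at least some large $\theta$. There every entry could be altered by a tiny fraction of $\theta$, and counting altered entries then says nothing.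

What gets past this point is to measure the size of the alteration by a trace. The matrix $W=E-Z$ has rank at most $\rho+1$ and trace $n$. A matrix of rank at most $\rho+1$ and trace $n$ has squared Frobenius norm at least $n^2/(\rho+1)$, while its diagonal accounts for only $n$ of it. So the off-diagonal entries $-a_{pq}$ of $W$ must carry much weight.

There is one more catch: the norm controls $\sum a_{pq}^2$ and we want $\sum a_{pq}$. A single entry $a_{pq}=2n$ contributes only $2n$ to $s$ but $4n^2$ to the norm, and then there is no contradiction. The proof removes large entries by passing to a principal submatrix.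

## Low-rank matrices with zero diagonal have a large sum

**Lemma 2.** Let $Z$ be a real $n\times n$ matrix with zero diagonal, all off-diagonal entries $\ge\theta>0$, and rank at most $\rho$. If $n>75(\rho+1)$, then $\sum_{p,q}Z_{pq}\ge\theta(n^2+n)$.

The Hamming matrix illustrates the conclusion: rank $\nu+1$, off-diagonal entries at least $1$, and sum $n^2\nu/2$. The matrix $E-\mathrm{Id}$, of rank $n$ and sum $n^2-n$, shows that the lemma fails without a bound on the rank.

**Step 1: reduction to a statement about $s$.** Dividing by $\theta$, we may assume $\theta=1$. Let $W=E-Z$. Then $\operatorname{rank}W\le\rho+1$, $W_{pp}=1$, and $W_{pq}=-a_{pq}$ with $a_{pq}=Z_{pq}-1\ge0$ for $p\ne q$. With $s=\sum_{p\ne q}a_{pq}$ we have $\sum Z_{pq}=n^2-n+s$. So it suffices to prove $s>2n$. Suppose, on the contrary, that $s\le2n$.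

**Step 2: removing the large entries.** Consider the graph on the index set in which $p\sim q$ iff $a_{pq}>1$ or $a_{qp}>1$. Each edge contains an entry larger than $1$, and different edges use different entries, so there are at most $s\le2n$ edges. By Turán's theorem, a graph with $n$ vertices and $e$ edges has an independent set of size at least $n^2/(n+2e)$. To see this, order the vertices at random and keep each vertex that precedes all its neighbours. The kept vertices form an independent set, and their expected number is
$$\sum_v\frac1{\deg v+1}\ \ge\ \frac{n^2}{\sum_v(\deg v+1)}=\frac{n^2}{n+2e}$$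
by the Cauchy–Schwarz inequality. With $e\le 2n$ we get an independent set of size $n'\ge n/5$. Let $W'$ be the corresponding principal submatrix of $W$. It has ones on the diagonal, off-diagonal entries $-a_{pq}$ with $0\le a_{pq}\le1$, and rank at most $\rho+1$.

**Step 3: trace against Frobenius norm.** Let $W'=\sum_i\sigma_iu_iv_i^{T}$ be a singular value decomposition with at most $\rho+1$ nonzero singular values and unit vectors $u_i,v_i$. Since $\operatorname{tr}(u_iv_i^T)=\langle u_i,v_i\rangle\le1$,
$$n'=\operatorname{tr}W'=\sum_i\sigma_i\langle u_i,v_i\rangle\le\sum_i\sigma_i\le\sqrt{\rho+1}\,\Bigl(\sum_i\sigma_i^2\Bigr)^{1/2}=\sqrt{\rho+1}\,\|W'\|_F .$$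
Because $0\le a_{pq}\le1$ in $W'$, we have $a_{pq}^2\le a_{pq}$, so $\|W'\|_F^2\le n'+s\le n+2n=3n$. Hence
$$\frac{n^2}{25}\le n'^2\le3(\rho+1)n ,$$
that is, $n\le75(\rho+1)$, which contradicts the hypothesis. $\square$

The lemma gives $n^2+n$ where uniqueness would give $n^2-n$, and $n^2+n$ exceeds the required $n^2$. It holds for every scale $\theta$ and needs no integrality.

## Recoding a cover to nearest neighbours

Call $Y\subset B^{\mathbb Z^d}$ a *nearest-neighbour* SFT if it is defined, for each direction $e_i$, by a set of allowed pairs of symbols at $u$ and $u+e_i$. The next lemma lets us assume that information travels only between adjacent sites. We state it in all dimensions for later use.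

**Lemma 3.** Let $Y$ be an SFT over $\mathbb Z^d$ and $\pi$ a local function from $Y$ onto $X$. Then there are a nearest-neighbour SFT $\hat Y$ with $h(\hat Y)=h(Y)$ and a one-block map from $\hat Y$ onto $X$.

**Proof.** Let $F$ be the window and $\phi_0$ the rule of $\pi$. Choose $R_0$ such that $F$, and some translate of the support of each forbidden pattern of $Y$, lie in $Q=[-R_0,R_0]^d$. Let $B$ be the set of patterns on $Q$ that contain no forbidden pattern. For $y\in Y$ let $\hat y_u=y|_{u+Q}$, viewed as a pattern on $Q$, and let $\hat Y=\{\hat y:y\in Y\}$.

We claim that $\hat Y$ is the set of all $P\in B^{\mathbb Z^d}$ in which adjacent symbols agree on their overlap, that is, $P_u(v)=P_{u+e_i}(v-e_i)$ whenever $v,v-e_i\in Q$. Each $\hat y$ has this property. Conversely, let $P$ have it, and put $y_u=P_u(0)$. For $v\in Q$, walk from $0$ to $v$ inside $Q$ by unit steps. Each step by $\pm e_i$ moves the symbol from a site to its neighbour and keeps the absolute position $u+v$ inside the window, so the agreement gives $P_u(v)=P_{u+v}(0)=y_{u+v}$. Thus $P=\hat y$. Moreover $y$ contains no forbidden pattern, because each possible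 occurrence lies in some $u+Q$, where $y$ reads $P_u\in B$. So $y\in Y$.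

Patterns of $\hat Y$ on an $L$-cube correspond to patterns of $Y$ on an $(L+2R_0)$-cube, so $N_L(\hat Y)=N_{L+2R_0}(Y)$ and $h(\hat Y)=h(Y)$. Finally, $\pi(y)_u$ is a function of $\hat y_u$, namely $\phi_0$ applied to $\hat y_u|_F$. $\square$

From now on, until the end of the proof of Theorem 1, $X$ is the subshift constructed above, $Y\subset B^{\mathbb Z^2}$ is a nearest-neighbour SFT, $\pi:Y\to X$ is onto and given by a one-block map $\phi:B\to\mathcal A$, and $\beta=|B|$.

## Cutting a cell along its diagonal

Fix $k\ge2$ with
$$n:=2^{k(k-1)/2}>75(\beta^{3k}+1),\tag{2}$$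
which holds for all large $k$, since the exponent on the left is quadratic in $k$ and that of $\beta$ is linear. This is why $X$ contains the grids of all sizes: the size that defeats $Y$ depends on $\beta$.

Let $Y_k=\{y\in Y:\pi(y)\text{ has decoration exactly }g_k\}$. For $M\ge1$ let $R=[1,kM]^2$, a union of $m=M^2$ cells $C_1,\dots,C_m$, and let $R'=[0,kM+1]^2$. For $w\in\{0,1\}^R$ let
$$Z(w)=\#\{y|_{R'}:\ y\in Y_k,\ \text{the binary layer of }\pi(y)\text{ on }R\text{ is }w\}.$$
Since $\pi$ is one-block, $y|_{R'}$ determines $w$. Two facts follow from Lemma 1.

*(a)* If $w$ is symmetric on some cell of $R$, then $Z(w)=0$.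

*(b)* If $w$ is non-symmetric on all cells of $R$, then $Z(w)\ge1$. Indeed, extend $w$ by non-symmetric patterns on all other cells. By Lemma 1 the result, with decoration $g_k$, is a point of $X$. It has a preimage under $\pi$, and this preimage lies in $Y_k$.

On each cell $C_s$ use the triangles $U_s=\{a<b\}$, $L_s=\{a>b\}$ and the data $(p,q,\delta)$ introduced above. For $0\le s\le m$ and a binary pattern $w'$ on $C_{s+1}\cup\dots\cup C_m$ let
$$T_s(w')=\sum Z(w),$$
the sum being over all $w\in\{0,1\}^R$ that extend $w'$. So $T_0=Z$, and $T_m=\sum_wZ(w)$. We write $T_{s-1}(p,q,\delta,w')$ when the pattern on $C_s$ is given by $(p,q,\delta)$ and the pattern on the later cells is $w'$.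

**Claim A (rank).** Fix $\delta$ on $C_s$ and $w'$ on $C_{s+1}\cup\dots\cup C_m$. The matrix $(p,q)\mapsto T_{s-1}(p,q,\delta,w')$ has rank at most $\beta^{3k}$.

**Step 1: the boundary of the triangle is short.** Put $U=U_s$ and let $\partial U$ be the set of sites outside $U$ adjacent to a site of $U$. From $(a,b)$ with $a<b$, a step to the right or down stays in $U$ or reaches the diagonal. A step to the left leaves $U$ only if $a=1$, and then it reaches one of the $k-1$ sites $(0,b)$, $2\le b\le k$. A step up leaves $U$ only if $b=k$, and then it reaches one of the $k-1$ sites $(a,k+1)$, $1\le a\le k-1$. Together with the $k$ diagonal sites, $|\partial U|=3k-2\le3k$. Also $U\cup\partial U\subset R'$. This is why $R$ was enlarged to $R'$.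

**Step 2: patterns can be glued along $\partial U$.** We show that for $v\in B^{R'}$,
$$v\in Y_k|_{R'}\iff v|_{R'\setminus U}\in Y_k|_{R'\setminus U}\ \text{ and }\ v|_{U\cup\partial U}\in Y_k|_{U\cup\partial U}.\tag{3}$$
Note that being a restriction of a point of $Y_k$ is a condition on the whole plane, so (3) needs an argument. The implication "$\Rightarrow$" is clear. For "$\Leftarrow$" let $y^1,y^2\in Y_k$ agree with $v$ on $R'\setminus U$ and on $U\cup\partial U$, respectively. Let $y=y^2$ on $U$ and $y=y^1$ elsewhere. On $\partial U$ we have $y=y^1=v=y^2$, so $y=y^2$ on all of $U\cup\partial U$. Two adjacent sites lie both in $U\cup\partial U$ (if one of them is in $U$) or both in $\mathbb Z^2\setminus U$. In the first case $y$ shows an allowed pair of $y^2$, in the second an allowed pair of $y^1$. So $y\in Y$. The decoration of $\pi(y)$ at a site depends only on the symbol of $y$ there, which is the symbol of $y^1$ or of $y^2$. So the decoration is $g_k$ and $y\in Y_k$. Finally $y|_{R'}=v$.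

**Step 3: a sum of rank-one matrices.** The number $T_{s-1}(p,q,\delta,w')$ counts the $v\in Y_k|_{R'}$ whose binary layer is given by $(p,q,\delta)$ on $C_s$ and by $w'$ on the later cells, with no condition on the earlier cells. Sort these $v$ by $b=v|_{\partial U}$. By (3), for given $b$, the part on $U$ and the part on $R'\setminus U$ are chosen independently. Hence
$$T_{s-1}(p,q,\delta,w')=\sum_{b\in B^{\partial U}}\alpha_b(p)\,\gamma_b(q),$$
where $\alpha_b(p)$ is the number of $v_U\in B^U$ with binary layer $p$ such that $(v_U,b)\in Y_k|_{U\cup\partial U}$, and $\gamma_b(q)$ is the number of elements of $Y_k|_{R'\setminus U}$ that equal $b$ on $\partial U$ and whose binary layer is given by $q$ on $L_s$, by $\delta$ on the diagonal of $C_s$ and by $w'$ on the later cells. The first number does not involve $q$, and the second does not involve $p$. There are at most $\beta^{3k}$ terms, each of rank at most one. $\square$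

## Induction over the cells and the end of the proof of Theorem 1

A surplus in one cell would change the number of patterns on $R$ only by a constant factor, which has no effect on entropy. We need the surplus factor in every cell, although the fillings of different cells may be correlated. The induction below handles this by summing out one cell at a time. The scale $\theta$ in Lemma 2 carries what has already been gained.

**Claim B.** Let $\tau=2^k(n^2+n)$. If $w'$ is non-symmetric on each of $C_{s+1},\dots,C_m$, then $T_s(w')\ge\tau^s$. Otherwise $T_s(w')=0$.

**Proof.** If $w'$ is symmetric on one of these cells, so is every extension, and $T_s(w')=0$ by (a). For the first statement we use induction on $s$. The case $s=0$ is (b). Let $s\ge1$ and let $w'$ be non-symmetric on $C_{s+1},\dots,C_m$. Fix $\delta\in\{0,1\}^k$ and consider the $n\times n$ matrix $(p,q)\mapsto T_{s-1}(p,q,\delta,w')$.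

- Its diagonal is zero, because $p=q$ means that $C_s$ is symmetric.
- Its off-diagonal entries are at least $\tau^{s-1}$, by the induction hypothesis: the pattern is non-symmetric on $C_s,\dots,C_m$.
- Its rank is at most $\beta^{3k}$, by Claim A.

By (2), Lemma 2 applies with $\rho=\beta^{3k}$ and $\theta=\tau^{s-1}$, and the entries sum to at least $\tau^{s-1}(n^2+n)$. Summing over the $2^k$ choices of $\delta$ gives $T_s(w')\ge\tau^s$. $\square$

**End of the proof of Theorem 1.** Take $s=m=M^2$. An element of $Y_k|_{R'}$ is counted in $Z(w)$ for exactly one $w$, so $\sum_wZ(w)$ counts distinct patterns of $Y$ on a square of side $kM+2$. With $2^kn^2=2^{k^2}$,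
$$N_{kM+2}(Y)\ \ge\ \sum_wZ(w)\ \ge\ \tau^{M^2}=\Bigl(2^{k^2}\bigl(1+\tfrac1n\bigr)\Bigr)^{M^2}.$$
Take logarithms, divide by $(kM+2)^2$ and let $M\to\infty$:
$$h(Y)\ \ge\ \log2+\frac{\log\bigl(1+2^{-k(k-1)/2}\bigr)}{k^2}\ >\ \log2=h(X).\tag{4}$$
By Lemma 3 the same strict inequality $h(Y)>h(X)$ holds for every SFT cover, so Theorem 1 is proved and the conjecture is false. $\square$

## How large the gap is, in terms of the number of symbols

**Theorem 2 (quantitative gap).** Let $X$ be as in Theorem 1. If $Y$ is a nearest-neighbour SFT with $\beta$ symbols covering $X$ by a one-block map, then (4) holds with $k=\lceil6\log_2\beta\rceil+6$. In particular $h(Y)-h(X)\ge2^{-O((1+\log\beta)^2)}$.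

**Proof.** The proof of (4) used only (2), so we check (2) for this $k$. Since $k\ge6\log_2\beta+6$, we have $\frac{k-1}2\ge3\log_2\beta+\frac52$, and
$$\frac{k(k-1)}2-3k\log_2\beta\ \ge\ \frac52k\ \ge\ 15 .$$
So $n\ge2^{15}\beta^{3k}>150\,\beta^{3k}\ge75(\beta^{3k}+1)$, which is (2).

For the last statement, concavity gives $\log(1+z)\ge z\log2$ for $0\le z\le1$. Since $\log2\ge\frac12$ and $k^2\le2^k$ for $k\ge4$,
$$h(Y)-h(X)\ \ge\ \frac{\log2}{k^2}\,2^{-k(k-1)/2}\ \ge\ 2^{-k(k-1)/2-k-1}\ \ge\ 2^{-k^2},$$
where the last step uses $k^2\ge k+2$. As $k\le6\log_2\beta+7$, this is $2^{-O((1+\log\beta)^2)}$. $\square$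

## Covers with entropy close to $h(X)$

The gap in Theorem 2 shrinks as $\beta$ grows. The next theorem shows that it must.

**Theorem 3 (the infimum is always $h(X)$).** For every $d\ge1$, every $\mathbb Z^d$ sofic shift $X$ and every $\varepsilon>0$, there is an SFT cover $\hat Y$ of $X$ with $h(\hat Y)\le h(X)+\varepsilon$.

This approximation theorem is due to A. Desai, *Subsystem entropy for $\mathbb Z^d$ sofic shifts*, Indag. Math. 2006. Here is a complete proof. The plan is to partition $\mathbb Z^d$ into boxes of side $\ell$ and to allow only one preimage in the interior of a box, once its image and its boundary symbols are given. The freedom that remains sits on the boundaries, which are a fraction of order $1/\ell$ of all sites.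

**Step 1: canonical patterns.** If $X$ is empty, the empty SFT is a cover, so let $X$ be nonempty. By Lemma 3, let $Y\subset B^{\mathbb Z^d}$ be a nearest-neighbour SFT with one-block factor map $\phi$ onto $X$. Fix $\ell\ge1$. The *frame* of a box $K=u+[0,\ell)^d$ is the set of sites of $K$ having a neighbour outside $K$. It has at most $2d\ell^{d-1}$ sites. A pattern on $K$ is *locally legal* if all adjacent pairs inside $K$ are allowed. Fix a linear order on $B^{[0,\ell)^d}$. Call a locally legal pattern on $K$ *canonical* if it is the least among the locally legal patterns on $K$ with the same restriction to the frame and the same $\phi$-image.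

For example, let $X$ itself be a nearest-neighbour SFT, let $Y=X\times\{0,1\}^{\mathbb Z^d}$, and let $\phi$ forget the bit. With a lexicographic order in which $(a,0)$ precedes $(a,1)$, a canonical pattern has free bits on the frame and bit $0$ elsewhere.

**Step 2: the new SFT.** Let $\hat Y$ be the set of pairs $(y,\rho)$ with $y\in Y$ and $\rho:\mathbb Z^d\to(\mathbb Z/\ell)^d$ such that $\rho(u+e_i)=\rho(u)+e_i$ for all $u,i$, and $y$ is canonical on every box $u+[0,\ell)^d$ with $\rho(u)=0$. These boxes partition $\mathbb Z^d$. All conditions forbid finitely many patterns, on pairs of adjacent sites and on boxes of side $\ell$, so $\hat Y$ is an SFT.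

**Step 3: it still maps onto $X$.** The map $(y,\rho)\mapsto\phi(y)$ takes values in $X$. Given $x\in X$, choose $y\in Y$ over $x$ and any admissible $\rho$. On each box of the partition, replace $y$ by the canonical pattern with the same frame and the same $\phi$-image. It exists, because $y$ itself is locally legal there. Pairs of adjacent sites inside a box are then allowed. Adjacent sites in different boxes lie on frames, which are unchanged, so these pairs are allowed as well. The result is in $Y$, it is canonical on every box, and it still lies over $x$.

**Step 4: counting.** A pattern of $\hat Y$ on $[0,L)^d$ is determined by $\rho(0)$, by the pattern of $x=\phi(y)$ on $[-\ell,L+\ell)^d$, and by the frame patterns of the boxes of the partition that meet $[0,L)^d$. Indeed, these boxes lie in $[-\ell,L+\ell)^d$, and on each of them $y$ is the canonical pattern with known frame and known image. There are at most $(L/\ell+2)^d$ such boxes. So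
$$N_L(\hat Y)\le\ell^d\,N_{L+2\ell}(X)\,|B|^{2d\ell^{d-1}(L/\ell+2)^d},$$
and dividing the logarithm by $L^d$ and letting $L\to\infty$ gives $h(\hat Y)\le h(X)+2d\log|B|/\ell$. Take $\ell$ large. $\square$

Combined with Theorem 1 and (1): for the $X$ of Theorem 1, the infimum of the entropies of SFT covers equals $h(X)$ and is not attained.

## Dimension one, and dimensions three and higher

**Theorem 4 (all dimensions).** The statement "every $\mathbb Z^d$ sofic shift has an SFT cover of the same entropy" is true for $d=1$ and false for every $d\ge2$.

**Proof for $d=1$.** This case is classical. We use the subset construction (Lind–Marcus, *An Introduction to Symbolic Dynamics and Coding*, §3.3). The empty shift covers itself, so let $X$ be nonempty. By Lemma 3, $X=\phi(Y)$ with $Y\subset B^{\mathbb Z}$ a nearest-neighbour SFT and $\phi$ one-block. Let $\mathcal G$ be the graph whose vertices are the nonempty subsets $A\subseteq B$, with an edge labelled $a$ from $A$ to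
$$A\cdot a=\{b'\in B:\ \phi(b')=a\text{ and }(b,b')\text{ is allowed for some }b\in A\}$$
whenever this set is nonempty. Let $\hat Y$ be the edge shift of $\mathcal G$, that is, the set of bi-infinite edge paths. It is an SFT.

The labels of a path in $\hat Y$ form a point of $X$. Suppose a finite stretch of the path has labels $a_1,\dots,a_l$ and visits $A_0,\dots,A_l$. Choose $b_l\in A_l$ and go back step by step to find $b_0,\dots,b_l$ with $b_j\in A_j$, all consecutive pairs allowed, and $\phi(b_j)=a_j$ for $j\ge1$. So every finite stretch of the label sequence is the $\phi$-image of a word with allowed pairs, and by compactness the whole sequence is the image of a point of $Y$.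

Conversely, let $x=\phi(y)$ with $y\in Y$. For each $N$ start with $A_{-N}=B$ and put $A_{j+1}=A_j\cdot x_{j+1}$ for $j\ge-N$. Inductively $y_j\in A_j$, so the sets are nonempty and we get a path on $[-N,\infty)$ with the labels of $x$. By compactness, as $N\to\infty$, there is a bi-infinite path labelled by $x$. So the label map sends $\hat Y$ onto $X$.

From a vertex there is at most one edge with a given label, so a path is determined by its initial vertex and its labels. Hence $\hat Y$ has at most $|\mathcal V(\mathcal G)|\cdot N_L(X)$ words of length $L$, where $\mathcal V(\mathcal G)$ is the vertex set. So $h(\hat Y)\le h(X)$, and equality holds by (1).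

**Proof for $d\ge2$.** For $d=2$ this is Theorem 1. Let $d\ge3$. The only new device is a set of pointers $s_3,\dots,s_d$, which select one value of each further coordinate, so that the certificate again names one pair of sites.

**Step 1: construction.** Symbols are $(x,V_1,\dots,V_d,G,c,r,t,s_3,\dots,s_d)$ with $s_i\in\{0,*,1\}$ and the other alphabets as before. The rules, for all $u\in\mathbb Z^d$, are as follows.

- $V_i(u)=V_i(u+e_j)$ for $j\ne i$. Also $G(u)=G(u+e_1+e_2)$, and $G(u)=G(u+e_i)$ for $i\ge3$.
- For each $j$, if $V_j(u+e_j)=0$, then $t$, $c$ (if $j\ne1$), $r$ (if $j\ne2$) and each $s_i$ with $i\ne j$ agree at $u$ and $u+e_j$.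
- If $V_1(u+e_1)=0$, then $(c(u),c(u+e_1))$ is in the list of rule 3. If $V_1(u+e_1)=1$, then $c(u)\in\{J,2\}$ and $c(u+e_1)\in\{0,I\}$.
- For $i\ge3$: if $V_i(u+e_i)=0$, then $(s_i(u),s_i(u+e_i))\in\{(0,0),(0,*),(*,1),(1,1)\}$. If $V_i(u+e_i)=1$, then $s_i(u)\in\{*,1\}$ and $s_i(u+e_i)\in\{0,*\}$.
- If $G(u)=1$, then $c(u)=r(u)$.
- If $s_3(u)=\dots=s_d(u)=*$, then $(c(u),r(u))=(I,J)$ forces $x(u)=t(u)$, and $(c(u),r(u))=(J,I)$ forces $x(u)=1-t(u)$.

Let $X$ be the projection to $(x,V_1,\dots,V_d,G)$. On an $L$-cube $V_i$ depends only on $u_i$ and $G$ only on $u_1-u_2$, so the decoration is determined by $dL+2L-1$ bits and $h(X)\le\log2$. The decoration $0$ with $c=r=s_i=t=0$ satisfies all rules for every $x$, so $h(X)=\log2$. Let $g_k$ be the decoration with $V_i(u)=1$ iff $u_i\equiv1$ and $G(u)=1$ iff $u_1\equiv u_2$, modulo $k$. It satisfies the rules for decorations. Its cells are the cubes $[1,k]^d+kz$, $z\in\mathbb Z^d$, in which we use relative coordinates. Call a binary pattern on a cell *symmetric* if it is invariant under the exchange of the first two coordinates.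

**Lemma 4.** For $k\ge2$, $(x,g_k)\in X$ if and only if $x$ is non-symmetric on every cell.

**Proof.** Take a preimage of $(x,g_k)$ and a cell. Inside the cell $c$ depends only on $u_1$, $r$ only on $u_2$, $s_i$ only on $u_i$, and $t$ is constant. As in Lemma 1 there are unique $i<j$ with $c=I$ at $u_1=i$ and $c=J$ at $u_1=j$. Since $c=r$ on $u_1=u_2$, we have $r=I$ at $u_2=i$ and $r=J$ at $u_2=j$. For each $i'\ge3$, $s_{i'}$ starts in $\{0,*\}$, ends in $\{*,1\}$ and moves along $0\to0$, $0\to*$, $*\to1$, $1\to1$, so it equals $*$ for exactly one value $a_{i'}$ of $u_{i'}$. The last rule gives $x(i,j,a_3,\dots,a_d)=t$ and $x(j,i,a_3,\dots,a_d)=1-t$, so $x$ is non-symmetric on the cell.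

Conversely, in each cell choose a site $(i,j,a_3,\dots,a_d)$ with $i<j$ at which $x$ differs from its value at $(j,i,a_3,\dots,a_d)$. Define $c$ as a function of $u_1$ and $r$ as a function of $u_2$, as in Lemma 1. Let $s_{i'}$ be $0$ for $u_{i'}<a_{i'}$, $*$ at $a_{i'}$ and $1$ for $u_{i'}>a_{i'}$. Let $t=x(i,j,a_3,\dots,a_d)$. The agreement rules concern two sites of one cell and hold. The transition and boundary rules for $c$ and $s_{i'}$ hold by construction. On $u_1=u_2$ we have $c=r$. The last rule applies only at the two chosen sites, where it holds. $\square$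

**Step 2: the triangle and its boundary.** Let $Y$ be a cover. By Lemma 3 we may assume that it is a nearest-neighbour SFT over an alphabet $B$ with $\beta$ symbols and that it maps onto $X$ by a one-block map $\pi$. In a cell let $U=\{u_1<u_2\}$ and $L=\{u_1>u_2\}$, identified with each other by the exchange of the first two coordinates. The diagonal $\{u_1=u_2\}$ has $k^{d-1}$ sites. Now $|U|=\frac{k(k-1)}2k^{d-2}$, so $p$ and $q$ range over a set of size
$$n=2^{k^{d-1}(k-1)/2},$$
and a cell is symmetric iff $p=q$. The set $\partial U$ consists of at most $k^{d-1}$ diagonal sites (reached in directions $+e_1$ and $-e_2$), at most $2k^{d-1}$ sites outside the cell in directions $-e_1$ and $+e_2$, and, for each $i\ge3$, $2\cdot\frac{k(k-1)}2k^{d-3}\le k^{d-1}$ sites outside the cell in directions $\pm e_i$. So $|\partial U|\le(d+1)k^{d-1}$. Choose $k$ with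
$$n>75\bigl(\beta^{(d+1)k^{d-1}}+1\bigr).$$
This holds for large $k$, because $\log_2n=k^{d-1}(k-1)/2$ is of order $k^d$, while $\log_2\beta^{(d+1)k^{d-1}}$ is of order at most $k^{d-1}$.

**Step 3: rank bound and induction.** Let $Y_k$ be the set of $y\in Y$ whose image has decoration $g_k$. Let $R=[1,kM]^d$, a union of $m=M^d$ cells $C_1,\dots,C_m$, let $R'=[0,kM+1]^d$, and define $Z(w)$ and $T_s(w')$ as before. Facts (a) and (b) follow from Lemma 4. We have $U\cup\partial U\subset R'$. The gluing argument for (3) used only that two adjacent sites lie both in $U\cup\partial U$ or both outside $U$, that $Y$ is nearest-neighbour, and that the decoration is read symbol by symbol. So (3) holds here. Sorting by the pattern on $\partial U$ gives $T_{s-1}(p,q,\delta,w')=\sum_{b\in B^{\partial U}}\alpha_b(p)\gamma_b(q)$ with $\alpha_b,\gamma_b$ defined as in Claim A, so for fixed $\delta,w'$ this matrix has rank at most $\beta^{(d+1)k^{d-1}}$.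

Put $\tau=2^{k^{d-1}}(n^2+n)$. We show by induction on $s$ that $T_s(w')\ge\tau^s$ whenever $w'$ is non-symmetric on $C_{s+1},\dots,C_m$. For $s=0$ this is (b). For $s\ge1$ and each of the $2^{k^{d-1}}$ diagonal patterns $\delta$, the matrix $(p,q)\mapsto T_{s-1}(p,q,\delta,w')$ has zero diagonal by (a), off-diagonal entries at least $\tau^{s-1}$ by induction, and rank at most $\beta^{(d+1)k^{d-1}}$. By Lemma 2 its sum is at least $\tau^{s-1}(n^2+n)$. Summing over $\delta$ gives $\tau^s$.

**Step 4: conclusion.** Since $k^{d-1}+2|U|=k^d$, we have $2^{k^{d-1}}n^2=2^{k^d}$. With $s=m=M^d$,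
$$N_{kM+2}(Y)\ge\Bigl(2^{k^d}\bigl(1+\tfrac1n\bigr)\Bigr)^{M^d}.$$
Dividing the logarithm by $(kM+2)^d$ and letting $M\to\infty$,
$$h(Y)\ \ge\ \log2+k^{-d}\log\bigl(1+\tfrac1n\bigr)\ >\ \log2=h(X).$$
By Lemma 3, $h(Y)>h(X)$ for every SFT cover $Y$ of $X$. $\square$
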